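\title{Testing bipartiteness of dense graphs with $\tilde O(\epsilon^{-3/2})$ adaptive queries}

\begin{abstract}
We give an adaptive tester for bipartiteness in the dense-graphs model that has one-sided error and makes $\epsilon^{-3/2}(\log(1/\epsilon))^{O(1)}$ queries on every graph, with no assumption on the degrees. Together with the lower bound of Bogdanov and Trevisan, this shows that the adaptive query complexity of bipartiteness is $\tilde\Theta(\epsilon^{-3/2})$. The tester runs a random walk and tests it against a random pool of vertices. The analysis watches the walk only while it is in a vertex set in which every two-colored subset has many monochromatic or boundary edges. A Nash-type inequality shows that the walk forgets the parity of its number of steps, and a multi-scale second-moment argument turns this into an odd closed walk that the tester finds.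
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the result}

In the dense-graphs model a graph $G=(V,E)$ on $n$ vertices is accessed through vertex-pair queries: the query $(u,v)$ returns whether $\{u,v\}\in E$. The graph is \emph{$\epsilon$-far} from bipartite if more than $\epsilon n^2$ edges must be removed to make it bipartite; equivalently, every coloring $V\to\{\pm1\}$ has more than $\epsilon n^2$ monochromatic edges. A uniformly random coloring makes half of the edges monochromatic on average, so no graph is $\frac14$-far, and only $0<\epsilon<\frac14$ is of interest.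

A \emph{bipartiteness tester} receives $n$, $\epsilon$ and query access to $G$. It must accept every bipartite graph with probability at least $2/3$ and reject every $\epsilon$-far graph with probability at least $2/3$. It is \emph{non-adaptive} if it chooses all queries in advance, \emph{adaptive} if it may choose them based on earlier answers, and it has \emph{one-sided error} if it accepts bipartite graphs with probability $1$. Let $q(\epsilon)$ be the minimum, over all adaptive testers, of the worst-case number of queries, the worst case being taken over all $n$ and all $n$-vertex graphs. The problem is to determine the order of growth of $q(\epsilon)$ as $\epsilon\to0$, at least up to polylogarithmic factors in $1/\epsilon$.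

The survey \cite{survey} records the following. The tester of Alon and Krivelevich samples $\Theta(\epsilon^{-1}\log(1/\epsilon))$ vertices uniformly, queries all pairs among them and accepts if and only if the induced subgraph is bipartite; it makes $\Theta(\epsilon^{-2}\log^2(1/\epsilon))$ queries and is optimal in the number of vertices it inspects. Bogdanov and Trevisan proved that non-adaptive testers need $\Omega(\epsilon^{-2})$ queries and adaptive testers need $\Omega(\epsilon^{-3/2})$ queries; both bounds hold for graphs in which (almost) all degrees are $O(\epsilon n)$. For such graphs, the question whether an adaptive tester can make $o(\epsilon^{-2})$, and possibly even $O(\epsilon^{-3/2})$, queries has been answered affirmatively, and $O(\epsilon^{-3/2})$ adaptive queries suffice when (almost) all degrees are $\Omega(\epsilon^{1/2}n)$. For any fixed property the gap between adaptive and non-adaptive query complexity in this model is at most quadratic. The survey states the exact complexity of adaptively testing bipartiteness for general graphs as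 an open question. We answer it up to polylogarithmic factors.

\begin{theorem}\label{thm:main}
There is an adaptive bipartiteness tester with one-sided error that makes $\epsilon^{-3/2}(\log(1/\epsilon))^{O(1)}$ queries in the worst case, for every $n$ and every $n$-vertex graph, with no assumption on the degrees.
\end{theorem}

With the adaptive lower bound of Bogdanov and Trevisan this gives the answer.

\begin{corollary}\label{cor:main}
$\Omega(\epsilon^{-3/2})\le q(\epsilon)\le\epsilon^{-3/2}(\log(1/\epsilon))^{O(1)}$; that is, $q(\epsilon)=\tilde\Theta(\epsilon^{-3/2})$.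
\end{corollary}

By the bounds quoted above, the non-adaptive complexity over all graphs is $\tilde\Theta(\epsilon^{-2})$.

\subsection{Why the exponent $3/2$}

Let $H$ be a graph on $N$ vertices and let $N$ divide $n$. The \emph{blow-up} of $H$ replaces each vertex by a \emph{cell} of $n/N$ independent vertices and each edge by a complete bipartite graph between cells. If $D$ edges must be removed to make $H$ bipartite, then exactly $Dn^2/N^2$ must be removed from the blow-up: coloring cell by cell gives the upper bound, and for the lower bound one picks a uniform vertex from each cell, obtains a copy of $H$ with at least $D$ monochromatic edges, and notes that each edge of the blow-up lies in this copy with probability $N^2/n^2$. So a bounded-degree $H$ with $D\ge cN$ gives a graph that is $\epsilon$-far for $\epsilon<c/N$ and has degrees $O(n/N)$.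

The following count is only a guide. In such a graph a query from a given vertex to a uniform vertex finds a neighbor with probability $O(1/N)$, so one step of a random walk costs about $N$ queries. If $H$ has few short cycles and the walk mixes fast, it closes a cycle only when it returns to a cell that it has seen, and by the birthday paradox this takes about $\sqrt N$ steps. The total is $N^{3/2}\approx\epsilon^{-3/2}$. A return must also be recognized, although two vertices of one cell are not adjacent. A common neighbor serves as a witness: a pool of about $N$ random vertices has about one point per cell, and testing the current vertex against the whole pool costs no more than one step of the walk.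

In a general graph the degrees range from $\epsilon n$ to $n$. The obstruction to bipartiteness may sit on a small set of vertices, the walk may leave this set for long excursions into a dense bipartite region, and it need not mix. The proof has to show that none of this costs more than polylogarithmic factors.

\subsection{Outline}

Section~\ref{sec:cores} shows that a far graph contains a \emph{core}, a vertex set that is robustly non-bipartite around each of its subsets. Section~\ref{sec:tester} defines the tester, reduces Theorem~\ref{thm:main} to a lower bound on the success probability of one trial (Proposition~\ref{prop:trial}), and carries out the whole argument by hand on a blown-up odd cycle. Sections~\ref{sec:trace}--\ref{sec:real} prove Proposition~\ref{prop:trial}: we watch the walk only on the core (Section~\ref{sec:trace}), show that it forgets its parity (Section~\ref{sec:decay}), select a time scale (Section~\ref{sec:scale}), run a second-moment argument at that scale (Section~\ref{sec:window}), and return to real time (Section~\ref{sec:real}).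

\subsection{Conventions and standard facts}\label{sec:facts}

Throughout, $L=1+\log_2(1/\epsilon)$; $c,C,C_1,C_2$ are positive absolute constants, of which $c$ and $C$ may change between occurrences; and $\mathrm{Pol}$ denotes a quantity that is at most $L^C$, possibly different at each occurrence. We fix a sufficiently small absolute constant $\epsilon_0>0$. For $\epsilon\in[\epsilon_0,\frac14)$ the tester of Alon and Krivelevich has one-sided error and makes $O(1)$ queries, so \emph{we assume $\epsilon\le\epsilon_0$ from now on}. This is used only for inequalities of the type $\mathrm{Pol}\le\epsilon^{-c}$.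

We use the following facts. Let $X$ be a continuous-time Markov chain on a finite set with jump rates $r(x,y)$ and generator $\mathsf Gu(x)=\sum_yr(x,y)(u(y)-u(x))$, so that $\mathbb E_xu(X_t)=e^{t\mathsf G}u(x)$.
\begin{itemize}
\item[(F1)] The strong Markov property holds at finite stopping times, and for a stopping time $\tau$ of finite mean Dynkin's formula $\mathbb E_xu(X_\tau)-u(x)=\mathbb E_x\int_0^\tau\mathsf Gu(X_r)\,dr$ holds. A measure $\nu$ is invariant if and only if $\int\mathsf Gu\,d\nu=0$ for all $u$; for an irreducible chain it is unique up to a factor.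
\item[(F2)] If $e^{t\mathsf G}$ is self-adjoint in $L^2(\nu)$, then $\nu$ is invariant and the chain is \emph{reversible}: for the stationary chain $(X_r)_{r\in\mathbb R}$, given $X_t=x$, the future and the past read backwards are independent, and both have the law of the chain started at $x$. At a fixed time there is almost surely no jump.
\item[(F3)] If each ring of a rate-$1$ Poisson clock at time $r$ is kept independently with probability $p(r)$, the numbers of kept rings in disjoint time sets are independent Poisson variables with means $\int p$. A Poisson variable of mean $\lambda$ has second moment $\lambda+\lambda^2$ and is nonzero with probability $1-e^{-\lambda}$, where $\lambda/(1+\lambda)\le1-e^{-\lambda}\le\lambda$.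
\item[(F4)] (Mecke's formula.) Let $Z$ consist of Poisson$(N)$ many independent points with positions of law $\mu/N$, each carrying an independent mark, all marks having the same law. For $\Phi\ge0$, which may also depend on randomness independent of $Z$, $\mathbb E\sum_{z\in Z}\Phi(z,Z)=\int d\mu(z)\,\mathbb E\,\Phi(z,Z\cup\{z\})$, where on the right an extra point at position $z$ with its own independent mark is added. This follows from symmetry and $j\,\mathbb P(|Z|=j)=N\,\mathbb P(|Z|=j-1)$.
\item[(F5)] If $J\ge0$ and $0<\mathbb EJ^2<\infty$, then $\mathbb P(J>0)\ge(\mathbb EJ)^2/\mathbb EJ^2$, by the Cauchy--Schwarz inequality applied to $J=J\,\mathbf 1[J>0]$.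
\end{itemize}

\section{Cores}\label{sec:cores}

That $G$ is far from bipartite is a global statement: a walk may start in a bipartite component and learn nothing. We want a set $A$ in which no part, however small, can be properly colored and nearly cut off from the rest. For $S\subseteq W\subseteq V$ and $\chi:S\to\{\pm1\}$, call an edge \emph{bad} if it is $\chi$-monochromatic with both ends in $S$ or joins $S$ to $W\setminus S$, and let $\operatorname{bad}_W(S,\chi)$ be the number of bad edges.

\begin{definition}\label{def:core}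
A nonempty set $A\subseteq V$ is a \emph{$(\delta,\kappa)$-core} if
\begin{itemize}
\item[(C1)] $\operatorname{bad}_A(S,\chi)\ge\delta n|S|$ for all $S\subseteq A$ and all $\chi:S\to\{\pm1\}$;
\item[(C2)] the number $e(A,V\setminus A)$ of edges between $A$ and $V\setminus A$ is at most $\kappa\,\delta n|A|$.
\end{itemize}
\end{definition}

For $S=A$, condition (C1) says that $G[A]$ is far from bipartite; for $S=\{x\}$ it says that $x$ has at least $\delta n$ neighbors in $A$. Condition (C2) says that a typical vertex of $A$ has at least a $1/(1+2\kappa)$ fraction of its neighbors in $A$ (see \eqref{eq:rho} below).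

\begin{example}[blown-up odd cycle]\label{ex:cycle}
Let $\ell\ge3$ be odd, let $\ell$ divide $n$, and let $G_\ell$ be the blow-up of the cycle of length $\ell$, with cells $V_0,\dots,V_{\ell-1}$. Then $V$ is an $(\ell^{-2},\kappa)$-core for every $\kappa\ge0$. Indeed, given $(S,\chi)$, pick a uniform vertex from each cell. The resulting $\ell$-cycle meets $S$ with probability at least $\max_i|S\cap V_i|/(n/\ell)\ge|S|/n$, and then it contains a bad edge: a monochromatic one if it lies in $S$, since $\ell$ is odd, and a boundary edge otherwise. Each edge lies on the cycle with probability $\ell^2/n^2$, so $\operatorname{bad}_V(S,\chi)\ge n|S|/\ell^2$. The value $\delta=\ell^{-2}$ is optimal, since coloring the cells alternately gives $\operatorname{bad}_V(V,\chi)=n^2/\ell^2$. Thus $\delta n$ can be much smaller than the minimum degree, here $2n/\ell$.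
\end{example}

\begin{lemma}\label{lem:core}
If $G$ is $\epsilon$-far from bipartite, it has a $(\delta,L^2)$-core $A$ with $\delta=2^i\epsilon/4<1$ for some integer $i\ge0$ and $\frac{|A|}n\,\delta\ge\epsilon/L^2$.
\end{lemma}

\begin{proof}
We peel off pieces that violate (C1). A single threshold $\delta=\epsilon/4$ would give (C1) but might leave a small $A$; doubling the threshold in stages lets us trade $|A|$ against $\delta$.

Let $\delta_i=2^i\epsilon/4$ and $V_0=V$. At stage $i\ge0$ start with $W=V_i$; while some nonempty $S\subseteq W$ and some $\chi$ satisfy $\operatorname{bad}_W(S,\chi)<\delta_in|S|$, replace $W$ by $W\setminus S$. The final $W$ is $V_{i+1}$, and it satisfies (C1) with $\delta=\delta_i$. If $i\ge1$ and $v\in V_i$, then $v$ has at least $\delta_{i-1}n$ and fewer than $n$ neighbors in $V_i$, so $\delta_{i-1}<1$ and $i<L+2$. Hence $V_i=\emptyset$ for $i>i_0:=\lceil L+2\rceil$, and all vertices are removed. Color each removed piece by its $\chi$. A monochromatic edge inside a piece is bad for that piece, and an edge joining two pieces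 is bad for the piece removed first. Therefore
\[
\epsilon n^2<\sum_{i\ge0}\delta_in\,|V_i\setminus V_{i+1}|\le\frac{\epsilon n^2}4+\sum_{i=1}^{i_0}\delta_in|V_i| .
\]
Let $i^*\ge1$ maximize $\delta_i|V_i|$, so that $\delta_{i^*}|V_{i^*}|\ge3\epsilon n/(4i_0)$. Put $A=V_{i^*}\ne\emptyset$ and $\delta=\delta_{i^*-1}=\delta_{i^*}/2<1$. Then (C1) holds and $\delta|A|/n\ge3\epsilon/(8i_0)$. An edge between $A$ and $V\setminus A$ was bad when its outer endpoint was removed, at a stage $j<i^*$. Using $\epsilon n/4\le\frac{i_0}3\delta_{i^*}|A|$ for $j=0$ and the maximality of $i^*$ for $j\ge1$,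
\[
e(A,V\setminus A)\le\sum_{j<i^*}\delta_jn|V_j\setminus V_{j+1}|\le\Bigl(\frac{i_0}3+i_0-1\Bigr)\delta_{i^*}n|A|\le3i_0\,\delta n|A| .
\]
Since $i_0\le L+3$, we have $3i_0\le L^2$ and $3/(8i_0)\ge L^{-2}$ for $\epsilon\le\epsilon_0$.
\end{proof}

\section{The tester}\label{sec:tester}

\subsection{Trials}

The procedure $\mathrm{Trial}(N,T)$ chooses a uniform start $X_0\in V$ and a \emph{pool} $Z$ of Poisson$(N)$ many independent uniform vertices; pool points at the same vertex are regarded as different points. It simulates two mechanisms for continuous time $r\in[0,T]$.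
\begin{itemize}
\item \emph{Walk.} At rate $N$ pick a uniform $u\in V$, query $\{X_r,u\}$ if $u\ne X_r$, and move to $u$ if this is an edge. The \emph{parity} $s_r$ is $(-1)^{j}$, where $j$ is the number of moves up to time $r$.
\item \emph{Tests.} Each $z\in Z$ has an independent rate-$1$ Poisson clock. When it rings at time $r$, query $\{X_r,z\}$ if $z\ne X_r$; if this is an edge, $z$ is \emph{detected with parity $s_r$}.
\end{itemize}
The trial \emph{succeeds} if some pool point $z$ is detected with both parities, say at times $r<r'$. The number of moves between $r$ and $r'$ is then odd, so $z,X_r,\dots,X_{r'},z$ is a closed walk of odd length all of whose edges have been queried, and $G$ is not bipartite. On every graph each mechanism makes at most $NT$ queries in expectation, so the trial makes at most $2NT$.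

\begin{proposition}\label{prop:trial}
There is $\Pi=L^C$ such that the following holds. Let $G$ have a $(\delta,\kappa)$-core $A$ with $\epsilon/4\le\delta\le1$ and $1\le\kappa\le L^2$, and let $\alpha=|A|/n$ satisfy $\alpha\delta\ge\epsilon/L^2$. Then for $N=1/\delta$ there is a power of two $t\in[1,\Pi\epsilon^{-1/2}]$ such that $\mathrm{Trial}(N,2t)$ succeeds with probability at least $t\sqrt\epsilon/\Pi$.
\end{proposition}

The proposition bounds the success probability per unit of time; whether one long trial or many short ones are needed depends on $G$, and the tester tries every combination.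

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:trial}]
For each $N=4/(2^i\epsilon)$ with $i\ge0$, $2^i\epsilon/4\le1$, and each power of two $t\in[1,\Pi\epsilon^{-1/2}]$, run $\lceil3\Pi\epsilon^{-1/2}/t\rceil$ independent copies of $\mathrm{Trial}(N,2t)$, and reject if and only if some trial succeeds. The number
\[
\mathcal Q=\sum_N\sum_t\lceil3\Pi\epsilon^{-1/2}/t\rceil\,4Nt
\]
depends only on $\epsilon$ and bounds the expected number of queries on every graph. If the number of queries is about to exceed $20\mathcal Q$, stop and accept. Since $\lceil y\rceil t\le yt+t$, each term of $\mathcal Q$ is at most $16N\Pi\epsilon^{-1/2}$; there are $O(L)$ values of $t$, and $\sum_NN\le8/\epsilon$. So the tester makes at most $20\mathcal Q\le\mathrm{Pol}\cdot\epsilon^{-3/2}$ queries, and it always accepts a bipartite graph.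

Let $G$ be $\epsilon$-far. The core of Lemma~\ref{lem:core} satisfies the hypotheses of Proposition~\ref{prop:trial}, and $N=1/\delta$ is among the values used. All trials with this $N$ and the $t$ of the proposition fail with probability at most $(1-t\sqrt\epsilon/\Pi)^{3\Pi\epsilon^{-1/2}/t}\le e^{-3}$, and by Markov's inequality the stop occurs with probability at most $1/20$. Hence $G$ is accepted with probability at most $e^{-3}+\frac1{20}<\frac13$.
\end{proof}

\subsection{The trial on a blown-up odd cycle}\label{sec:example}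

Take $G_\ell$ from Example~\ref{ex:cycle}, with $\delta=\ell^{-2}$ and $N=\ell^2$. The cell index of the walk moves by $+1$ and by $-1$ modulo $\ell$ at rate $N/\ell=\ell$ each. We show that a trial needs time of order $\ell=\sqrt N$ and that time $O(\ell\ln\ell)$ suffices, so that the cost is about $\ell^3=\delta^{-3/2}$ queries.

\emph{Time of order $\ell$ is needed.} Let $D_r\in\mathbb Z$ be the sum of the steps $\pm1$ up to time $r$, a martingale with $\mathbb ED_T^2=2\ell T$. If $z$ is detected at $r<r'$ with opposite parities, then $D_{r'}-D_r$ is odd and congruent to $0$ or $\pm2$ modulo $\ell$, so $|D_{r'}-D_r|\ge\ell-2$ and $\max_{r\le T}|D_r|\ge(\ell-2)/2$. By Kolmogorov's maximal inequality $\mathrm{Trial}(N,T)$ succeeds with probability at most $8\ell T/(\ell-2)^2$. With $\epsilon=\ell^{-2}$ this is of order $T\sqrt\epsilon$, so Proposition~\ref{prop:trial} is sharp up to the factor $\Pi$.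

\emph{Parity is forgotten.} For $f:\mathbb Z_\ell\to\mathbb R$, viewed as a function constant on cells, put $P_\sigma f(x)=\mathbb E_xf(X_\sigma)$ and $Q_\sigma f(x)=\mathbb E_x[s_\sigma f(X_\sigma)]$. Applying the generator of $(X,s)$ to $f(i)$ and to $sf(i)$ gives $P_\sigma=e^{-\sigma\mathcal L_0}$ and $Q_\sigma=e^{-\sigma\mathcal L}$ with
\[
\mathcal L_0f(i)=\ell\,\bigl(2f(i)-f(i-1)-f(i+1)\bigr),\qquad\mathcal Lf(i)=\ell\,\bigl(2f(i)+f(i-1)+f(i+1)\bigr).
\]
On the $k$-th character of $\mathbb Z_\ell$, $|k|<\ell/2$, the eigenvalues are $4\ell\sin^2(\pi k/\ell)\ge16k^2/\ell$ and $4\ell\cos^2(\pi k/\ell)\ge4\ell\sin^2(\pi/(2\ell))\ge4/\ell$. The last bound is where oddness enters: for even $\ell$ the function $(-1)^i$ lies in the kernel of $\mathcal L$. Let $f$ be the indicator of the two cells adjacent to a vertex $z$; its Fourier coefficients have modulus at most $2/\ell$, and the one at $k=0$ equals $2/\ell$. Hence $|P_\sigma f-2/\ell|\le2e^{-16\sigma/\ell}$ and $|Q_\sigma f|\le2e^{-4\sigma/\ell}$, and for $\sigma\ge\ell\ln\ell$, every $x$ and $s=\pm1$,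
\[
\mathbb P_x(X_\sigma\sim z,\ s_\sigma=s)=\tfrac12\bigl(P_\sigma f(x)+s\,Q_\sigma f(x)\bigr)\ge\ell^{-1}-\ell^{-16}-\ell^{-4}\ge\frac1{2\ell}.
\]

\emph{First and second moment.} Given the path, let $\lambda(z)\le1$ be the time in $[0,1]$ at which $X$ is adjacent to $z$. The number of pool points detected in $[0,1]$ is Poisson with mean $\frac Nn\sum_z(1-e^{-\lambda(z)})\ge\frac N{2n}\sum_z\lambda(z)=\ell$. So with probability at least $1-e^{-3}$ there is a first detection, of a point $z$ at a time $r_0\le1$. After $r_0$ the walk and the clock of $z$ start afresh. Let $I$ be the interval of length $\ell$ starting at $r_0+\ell\ln\ell$, let $\lambda^*$ be the time in $I$ at which $X\sim z$, and $\lambda^-\le\lambda^*$ the part of it with parity $-s_{r_0}$. Then $\mathbb E\lambda^-\ge\frac12$. Returns to the neighborhood of $z$ are limited: for every $x$,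
\[
\int_0^\ell P_\sigma f(x)\,d\sigma\le2+\frac2\ell\sum_{k\ne0}\frac\ell{16k^2}\le2+\frac{\pi^2}{24}\le\frac52 ,
\]
so $\mathbb E\lambda^*\le\frac52$ and, by the Markov property at the earlier of two times, $\mathbb E(\lambda^*)^2\le2(\frac52)^2$. By (F3) and (F5), $z$ is detected in $I$ with parity $-s_{r_0}$ with probability at least $\frac14/(\frac52+\frac{25}2)=\frac1{60}$. Thus $\mathrm{Trial}(N,1+\ell+\ell\ln\ell)$ succeeds with probability at least $(1-e^{-3})/60>1/70$.

The general proof has the same three ingredients, and each needs a new argument. Decay of $Q_\sigma$ must be derived from (C1) alone. One pool point no longer suffices: when the degrees are of order $n/N$, the birthday count over all detected points is needed. And there is no a priori bound on returns; we shall obtain one by choosing the time scale.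

\section{The walk watched on the core}\label{sec:trace}

From now on $G$, $A$, $\delta$, $\kappa$, $\alpha$ are as in Proposition~\ref{prop:trial}, and $N=1/\delta$.

\subsection{Normalization}

Let $\mu(v)=N/n$ for $v\in V$, so $\mu(V)=N\le4/\epsilon$, the walk jumps from $x$ to a neighbor $y$ at rate $\mu(y)$, and the pool has intensity $\mu$. Put $a=\mu(A)=\alpha N$, and give each edge the weight $w_{xy}=\mu(x)\mu(y)$. Let $\Gamma(x)$ be the neighborhood of $x$, $d_x=\mu(\Gamma(x))$ and $d_x^A=\mu(\Gamma(x)\cap A)$. Norms $\|\cdot\|_p$ and the inner product $\langle\cdot,\cdot\rangle$ of functions on $A$ are taken with respect to $\mu$. For $S\subseteq A$ let $w(S,\chi)=(N/n)^2\operatorname{bad}_A(S,\chi)$ be the total weight of the bad edges. Since $N\delta=1$, (C1) and (C2) read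
\begin{equation}\label{eq:core}
w(S,\chi)\ge\mu(S)\quad(S\subseteq A,\ \chi:S\to\{\pm1\}),\qquad\int_A(d_x-d_x^A)\,d\mu(x)\le\kappa a .
\end{equation}
Because $G$ is a simple graph,
\begin{equation}\label{eq:simple}
\text{the edges from a vertex $x$ to a set $U$ have total weight at most }\mu(x)\mu(U).
\end{equation}
Taking $S=\{x\}$ in \eqref{eq:core} gives $d_x\ge d_x^A\ge1$ for $x\in A$, hence $1\le a\le N\le4/\epsilon$. By Markov's inequality $d_x-d_x^A\le2\kappa$ on at least half of $A$, and there $d_x^A/d_x\ge1/(1+2\kappa)$. Therefore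
\begin{equation}\label{eq:rho}
\varrho:=\frac1a\int_A\frac{d_x^A}{d_x}\,d\mu(x)\ \ge\ \frac1{2(1+2\kappa)}\ \ge\ \frac1{6L^2},\qquad\varrho\le1 .
\end{equation}
This is the only use of (C2).

\subsection{The trace chain}

We know nothing about $G$ outside $A$, so we stop the clock whenever the walk is outside $A$, but keep counting parity. Start $X$ in $A$ and let
\[
\operatorname{loc}(r)=\int_0^r\mathbf 1[X_{r'}\in A]\,dr',\qquad R(\sigma)=\inf\{r:\operatorname{loc}(r)>\sigma\},\qquad(\hat X_\sigma,\hat s_\sigma)=(X_{R(\sigma)},s_{R(\sigma)}).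
\]
We call $r$ \emph{real time} and $\sigma$ \emph{local time}. Let $H$ be the hitting time of $A$. On each component of $G$ the walk is irreducible, so $\mathbb E_yH$ is bounded over all $y$ in components that meet $A$. Since $R(\sigma)$ is $\sigma$ plus the durations of the excursions outside $A$ begun by local time $\sigma$, and such excursions begin at rate at most $N$ in local time, $\mathbb E_xR(\sigma)<\infty$. By the strong Markov property, $(\hat X,\hat s)$ is a Markov chain on $A\times\{\pm1\}$: from $(x,s)$ the walk moves to $(y,-s)$ at rate $\mu(y)$ for $y\sim x$, and the trace chain then jumps to the state at which $(X,s)$ next is in $A$. Its generator is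
\begin{equation}\label{eq:gen}
F\ \longmapsto\ \sum_{y\sim x}\mu(y)\bigl(\mathbb E_{(y,-s)}F(X_H,s_H)-F(x,s)\bigr).
\end{equation}
Write $\mathbb E_x$ for $\mathbb E_{(x,+1)}$. For $f:A\to\mathbb R$ let $P_\sigma f(x)=\mathbb E_xf(\hat X_\sigma)$ and $Q_\sigma f(x)=\mathbb E_x[\hat s_\sigma f(\hat X_\sigma)]$, and extend $f$ to $V$ in two ways, $\bar f(y)=\mathbb E_y[f(X_H);H<\infty]$ and $\tilde f(y)=\mathbb E_y[s_Hf(X_H);H<\infty]$. Applying \eqref{eq:gen} to $F=f(x)$ and $F=sf(x)$ gives $P_\sigma=e^{-\sigma\mathcal L_0}$ and $Q_\sigma=e^{-\sigma\mathcal L}$, where for $x\in A$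
\[
\mathcal L_0f(x)=\sum_{y\sim x}\mu(y)\bigl(f(x)-\bar f(y)\bigr),\qquad\mathcal Lf(x)=\sum_{y\sim x}\mu(y)\bigl(f(x)+\tilde f(y)\bigr).
\]
The next lemma contains the reason why excursions are harmless: in the quadratic form of $\mathcal L$ the edges outside $A$ contribute nonnegative terms, which can be dropped. Let
\[
\mathcal E(g)=\sum_{xy\in E(G[A])}w_{xy}(g_x+g_y)^2 .
\]

\begin{lemma}\label{lem:trace}
\begin{itemize}
\item[(a)] $P_\sigma$ and $Q_\sigma$ are self-adjoint in $L^2(A,\mu)$, and $Q_\sigma$ does not increase $\|\cdot\|_1$ or $\|\cdot\|_\infty$.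
\item[(b)] $(\hat X,\hat s)$ is reversible with respect to the product of $\mu|_A$ and the uniform law on $\{\pm1\}$.
\item[(c)] If $\phi:\mathbb R\to\mathbb R$ is odd and nondecreasing, then $(\phi(u)+\phi(u'))(u+u')\ge0$ for all $u,u'$, and
\[
\langle\phi(f),\mathcal Lf\rangle\ge\sum_{xy\in E(G[A])}w_{xy}\bigl(\phi(f_x)+\phi(f_y)\bigr)(f_x+f_y).
\]
\item[(d)] If $\phi$ is odd and $1$-Lipschitz, then $\langle f,\mathcal Lf\rangle\ge\mathcal E(\phi(f))$; in particular $\langle f,\mathcal Lf\rangle\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}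
For $x\notin A$, conditioning on the first move gives $d_x\tilde f(x)=-\sum_{y\sim x}\mu(y)\tilde f(y)$, that is, $\sum_{y\sim x}\mu(y)(\tilde f_x+\tilde f_y)=0$. Hence for \emph{every} extension $g^*:V\to\mathbb R$ of $g:A\to\mathbb R$,
\begin{equation}\label{eq:form}
\langle g,\mathcal Lf\rangle=\sum_{x\in V}\mu(x)g^*_x\sum_{y\sim x}\mu(y)(\tilde f_x+\tilde f_y)=\sum_{xy\in E}w_{xy}(g^*_x+g^*_y)(\tilde f_x+\tilde f_y).
\end{equation}
With $g^*=\tilde g$ the right side is symmetric in $f$ and $g$, so $\mathcal L$ and $Q_\sigma$ are self-adjoint. In the unsigned case $\sum_{y\sim x}\mu(y)(\bar f_x-\bar f_y)=0$ for $x\notin A$, and the same computation gives $\langle g,\mathcal L_0f\rangle=\sum_{xy\in E}w_{xy}(\bar g_x-\bar g_y)(\bar f_x-\bar f_y)$. From $|Q_\sigma f|\le P_\sigma|f|$ and $P_\sigma1=1$ we get $\|Q_\sigma f\|_\infty\le\|f\|_\infty$ and $\|Q_\sigma f\|_1\le\langle1,P_\sigma|f|\rangle=\langle P_\sigma1,|f|\rangle=\|f\|_1$. This is (a).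

Every function on $A\times\{\pm1\}$ is $f_0(x)+sf_1(x)$; the semigroup of $(\hat X,\hat s)$ maps it to $P_\sigma f_0(x)+s\,Q_\sigma f_1(x)$, and its inner product with $g_0+sg_1$ is $\langle f_0,g_0\rangle+\langle f_1,g_1\rangle$. So (a) and (F2) give (b).

For (c), $(\phi(u)+\phi(u'))(u+u')=(\phi(u)-\phi(-u'))(u-(-u'))\ge0$; take $g^*=\phi(\tilde f)$ in \eqref{eq:form} and drop the edges not in $G[A]$. For (d), take $g^*=\tilde f$, drop the same edges, and use $|\phi(u)+\phi(u')|=|\phi(u)-\phi(-u')|\le|u+u'|$.
\end{proof}

\section{Decay of the signed kernel}\label{sec:decay}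

The goal is Lemma~\ref{lem:kernel}: the signed probability of being adjacent to a given vertex at local time $\sigma$ is at most $\mathrm{Pol}\cdot d_z^A/\sigma^2$. The usual passage from an isoperimetric condition such as \eqref{eq:core} to a bound on $\mathcal E$ applies the Cauchy--Schwarz inequality over edges and loses a factor of the degree, which can be as large as $N$. Simplicity repairs this. If the values of a function are cut into slices of small mass, then by \eqref{eq:simple} few edges have both ends in one slice, so most of the bad edges at a level span half a slice. For $G_\ell$ the core has mass $\ell^2$, and the lemma below cuts it into about $\ell$ slices of mass about $\ell$, the mass of a cell.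

Let $\phi_h(u)=\operatorname{sgn}(u)\min\bigl((|u|-h)_+,h\bigr)$, an odd $1$-Lipschitz function.

\begin{lemma}\label{lem:nash}
Let $f:A\to\mathbb R$, $h>0$, $\mu_1=\mu\{|f|>h\}$ and $\mu_2=\mu\{|f|\ge2h\}>0$. Then
\[
\mathcal E(\phi_h(f))\ge\frac{h^2}{16}\min\bigl(\mu_2,\ \mu_2^{3/2}/\mu_1\bigr).
\]
\end{lemma}

\begin{proof}
Let $g=\phi_h(f)/h\in[-1,1]$ and $S_\theta=\{|g|>\theta\}$ for $0\le\theta<1$. Then $S_\theta\supseteq\{|f|\ge2h\}$, so $w(S_\theta,\operatorname{sgn}g)\ge\mu_2$. For an edge $e=xy$ of $G[A]$ with $|g_x|\ge|g_y|$ let $I_e=[0,|g_x|)$ if $g_xg_y>0$ and $I_e=[|g_y|,|g_x|)$ if $g_xg_y\le0$. In the first case $e$ is bad for $(S_\theta,\operatorname{sgn}g)$ as soon as $x\in S_\theta$; in the second case it is bad exactly when $x\in S_\theta$ and $y\notin S_\theta$. So $e$ is bad if and only if $\theta\in I_e$, and in both cases $|I_e|\le|g_x+g_y|$. Thus $\mathcal E(g)\ge\sum_ew_e|I_e|^2$, and for each $\theta\in[0,1)$ the edges with $\theta\in I_e$ have weight at least $\mu_2$.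

Let $B=\lceil\mu_1/\sqrt{2\mu_2}\,\rceil$ and $F(t)=\mu\{0<|g|\le t\}$, a right-continuous nondecreasing function with $F(0)=0$, $F(1)=\mu_1$. Put $t_0=0$, $t_B=1$ and $t_i=\inf\{t\in[0,1]:F(t)\ge i\mu_1/B\}$ for $0<i<B$. Then $F(t_{i-1})\ge(i-1)\mu_1/B$ and $F(t)\le i\mu_1/B$ for $t<t_i$, so $\mu\{t_{i-1}<|g|<t_i\}\le\mu_1/B\le\sqrt{2\mu_2}$.

Fix $i$ with $t_{i-1}<t_i$ and let $\theta_i$ be the midpoint of $[t_{i-1},t_i]$. Suppose $\theta_i\in I_e$ and $I_e$ contains neither $[t_{i-1},\theta_i]$ nor $[\theta_i,t_i)$. The left end of $I_e$ exceeds $t_{i-1}\ge0$, so it equals $|g_y|$, and $t_{i-1}<|g_y|\le\theta_i<|g_x|<t_i$. Such edges join two disjoint sets of total mass at most $\sqrt{2\mu_2}$, so by \eqref{eq:simple} their weight is at most $(\sqrt{2\mu_2})^2/4=\mu_2/2$. Hence edges of weight at least $\mu_2/2$ satisfy $|I_e\cap[t_{i-1},t_i)|\ge(t_i-t_{i-1})/2$. Summing over $i$ and using the Cauchy--Schwarz inequality,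
\[
\sum_ew_e|I_e|^2\ge\sum_{i=1}^B\sum_ew_e\,|I_e\cap[t_{i-1},t_i)|^2\ge\frac{\mu_2}8\sum_{i=1}^B(t_i-t_{i-1})^2\ge\frac{\mu_2}{8B}.
\]
Finally $B\le2\max(1,\mu_1/\sqrt{2\mu_2})$ and $\mathcal E(\phi_h(f))=h^2\mathcal E(g)$.
\end{proof}

\begin{lemma}\label{lem:L2}
If $\|f\|_1\le1$ and $\|f\|_\infty\le2$, then $\|Q_\tau f\|_2^2\le\max(\epsilon^{10},C_1L^3/\tau^2)$ for all $\tau>0$.
\end{lemma}

\begin{proof}
Let $f_\tau=Q_\tau f$ and $\Psi(\tau)=\|f_\tau\|_2^2\le\|f_\tau\|_1\|f_\tau\|_\infty\le2$. Then $\Psi'=-2\langle f_\tau,\mathcal Lf_\tau\rangle\le0$. We may assume $\Psi(\tau)\ge\epsilon^{10}$, so that $\Psi\ge\epsilon^{10}$ on $[0,\tau]$. Fix a time in $[0,\tau]$ and write $f$, $\Psi$ for the values at that time; still $\|f\|_1\le1$ and $\|f\|_\infty\le2$.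

Lemma~\ref{lem:nash} is useful at a height where $\mu_1$ and $\mu_2$ are comparable and which carries a fair share of $\Psi$; we find one by maximizing $\zeta(h)=h^2\mu\{|f|>h\}$ over $h\in\{2^j\Psi/2:j\in\mathbb Z\}$. The maximum is attained, at $h^*$ say, since $\zeta(h)\le h^2a\to0$ as $h\to0$ and $\zeta(h)=0$ for $h\ge2$. Put $\zeta=\zeta(h^*)$ and $\mu^*=\mu\{|f|>h^*\}$. First, $\zeta\le\Psi\le2$. Next, $\int_{|f|\le\Psi/2}f^2\,d\mu\le\Psi/2$, so $\int_{|f|>\Psi/2}f^2\,d\mu\ge\Psi/2$. The set $\{|f|>\Psi/2\}$ is covered by the sets $\{h<|f|\le2h\}$ with $h=2^j\Psi/2<2$, $j\ge0$; there are at most $1+\log_2(4/\Psi)\le10L$ of them, and on each $\int f^2\,d\mu\le4\zeta(h)$. Hence $\zeta\ge\Psi/(80L)$. Finally $\zeta(h^*/2)\le\zeta$ gives $\mu\{|f|>h^*/2\}\le4\mu^*$.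

Lemmas~\ref{lem:trace}(d) and \ref{lem:nash} with $h=h^*/2$, $\mu_2\ge\mu^*$, $\mu_1\le4\mu^*$ give $\langle f,\mathcal Lf\rangle\ge\frac{h^{*2}}{64}\min(\mu^*,\sqrt{\mu^*}/4)$. Since $h^*\mu^*\le\|f\|_1\le1$, we have $h^{*2}\sqrt{\mu^*}\ge h^{*3}\mu^{*3/2}=\zeta^{3/2}$, and $h^{*2}\mu^*=\zeta\ge\zeta^{3/2}/4$ because $\zeta\le2$. So $\Psi'\le-\zeta^{3/2}/128\le-c(\Psi/L)^{3/2}$ on $[0,\tau]$, that is, $(\Psi^{-1/2})'\ge\frac c2L^{-3/2}$. Integration gives $\Psi(\tau)\le4c^{-2}L^3/\tau^2$.
\end{proof}

\begin{remark}
The rate $\tau^{-2}$ is attained on $G_\ell$ at $\tau=\ell$. The function equal to $(-1)^i\cos(\pi i/\ell)/\ell^2$ on $V_i$ has $\|f\|_1\le1$ and $\|f\|_2^2=1/(2\ell^2)$, and it is an eigenfunction of $\mathcal L$ with eigenvalue $4\ell\sin^2(\pi/(2\ell))\le\pi^2/\ell$. So $\|Q_\ell f\|_2^2\ge e^{-2\pi^2}/(2\ell^2)$.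
\end{remark}

A walk started at a vertex $v$ has density $\delta_v:=\mathbf 1_{\{v\}}/\mu(v)$, of height $n/N$, which is not bounded in terms of $\epsilon$. The next lemma flattens it in a time that does not depend on $n$. Above height $2$ the level sets have mass at most $\frac12$, so by simplicity at most half of the bad weight guaranteed by \eqref{eq:core} can come from edges that help nothing, and the decay is exponential.

\begin{lemma}\label{lem:height}
For $v\in A$ and $\tau\ge0$: $\ \int_A(|Q_\tau\delta_v|-2)_+\,d\mu\le e^{-\tau/2}$.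
\end{lemma}

\begin{proof}
Let $f=f_\tau=Q_\tau\delta_v$, so $\|f\|_1\le1$, and let $\Phi(\tau)=\int_A(|f_\tau|-2)_+\,d\mu$, $S=\{|f|>2\}$, $\psi=\operatorname{sgn}(f)\mathbf 1_S$. Then $\mu(S)\le\frac12$ and $\Phi(0)\le1$. Each $f_\tau(x)$ is real-analytic in $\tau$, so $\Phi$ is locally Lipschitz, and $f_\tau(x)^2-4$ vanishes identically or has countably many zeros. Hence $\Phi'=\langle\psi,\partial_\tau f\rangle=-\langle\psi,\mathcal Lf\rangle$ for all but countably many $\tau$, and it suffices to show $\langle\psi,\mathcal Lf\rangle\ge\Phi/2$.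

By Lemma~\ref{lem:trace}(c) with $\phi(u)=\operatorname{sgn}(u)\mathbf 1[|u|>2]$, $\langle\psi,\mathcal Lf\rangle\ge\sum_{xy}w_{xy}(\psi_x+\psi_y)(f_x+f_y)$, a sum of nonnegative terms over the edges of $G[A]$. On the other hand, \eqref{eq:core} gives
\[
\int_2^\infty w\bigl(\{|f|>\theta\},\operatorname{sgn}f\bigr)\,d\theta\ge\int_2^\infty\mu\{|f|>\theta\}\,d\theta=\Phi .
\]
An edge $xy$ with $|f_x|\ge|f_y|$ is bad at level $\theta$ only if $\theta<|f_x|$, so it contributes at most $w_{xy}(|f_x|-2)_+$ to the left side. Let $|f_x|>2$. If $|f_y|\le2$, then $(\psi_x+\psi_y)(f_x+f_y)\ge|f_x|-|f_y|\ge|f_x|-2$. If $|f_y|>2$ and the signs agree, the product equals $2(|f_x|+|f_y|)\ge|f_x|-2$. The remaining edges have both ends in $S$, and by \eqref{eq:simple} they contribute at most $\sum_{x\in S}\mu(x)\mu(S)(|f_x|-2)\le\Phi/2$ to the left side. Hence $\langle\psi,\mathcal Lf\rangle\ge\Phi-\Phi/2$.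
\end{proof}

Let $\Lambda=\lceil40\ln(1/\epsilon)\rceil$.

\begin{lemma}\label{lem:kernel}
Let $v,z\in A$ and $\nu_z=\mathbf 1_{\Gamma(z)\cap A}/d_z^A$. For $\sigma\ge\Lambda$, $\ |Q_\sigma\nu_z(v)|\le16C_1L^3/\sigma^2+2\epsilon^{10}$.
\end{lemma}

\begin{proof}
We have $\|\nu_z\|_1=1$ and $\|\nu_z\|_\infty=1/d_z^A\le1$. Let $\tau_1=\Lambda/2$ and $\tau_2=(\sigma-\tau_1)/2\ge\sigma/4$. Write $Q_{\tau_1}\delta_v=f_1+f_2$, where $f_1$ is the truncation of $Q_{\tau_1}\delta_v$ to $[-2,2]$. Then $\|f_1\|_1\le1$, and $\|f_2\|_1\le e^{-\Lambda/4}\le\epsilon^{10}$ by Lemma~\ref{lem:height}. By self-adjointness,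
\[
Q_\sigma\nu_z(v)=\langle\delta_v,Q_\sigma\nu_z\rangle=\langle Q_{\tau_2}f_1,Q_{\tau_2}\nu_z\rangle+\langle f_2,Q_{2\tau_2}\nu_z\rangle .
\]
By the Cauchy--Schwarz inequality and Lemma~\ref{lem:L2} the first term is at most $\max(\epsilon^{10},16C_1L^3/\sigma^2)$ in modulus, and the second is at most $\|f_2\|_1\|\nu_z\|_\infty\le\epsilon^{10}$.
\end{proof}

\section{Detections and the choice of a scale}\label{sec:scale}

\subsection{Retained detections}

Pool points are detected at rate about $d_{X_r}$, which can be as large as $N$. For the second moment we want only $\mathrm{Pol}$ many detected points per unit of time, so the analysis discards some detections. Attach to each ring of the clock of a pool point $z\in A$ an independent coin that shows heads with probability $1/d_z\le1$. A detection of $z$ at real time $r$ is \emph{retained} if $z\in A$, $X_r\in A$ and the coin shows heads. From now on $Z$ denotes the set of pool points in $A$; it is independent of the path. Given the path of $(X,s)$ and the positions of $Z$, by (F3) the retained detections of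 different points form independent Poisson processes in local time, that of $z$ having intensity $\mathbf 1[\hat X_\sigma\sim z]/d_z$, and a detection at local time $\sigma$ has parity $\hat s_\sigma$. This law depends on the path only through $(\hat X,\hat s)$. In this section and the next we may therefore forget real time: $(\hat X_\sigma,\hat s_\sigma)_{\sigma\in\mathbb R}$ is the stationary chain with marginal $(\mu|_A/a)\times$uniform, and the retained detections are generated from it as described.

\emph{Block} $j\in\mathbb Z$ is the local time interval $[j\Lambda,(j+1)\Lambda)$, and $Y_j=\hat X_{j\Lambda}$. Given the trace path, the numbers of retained detections of a point at $z$ in block $j$ with parity $\pm1$ are independent Poisson variables with means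
\[
\lambda_j^\pm(z)=\frac1{d_z}\int_{\text{block }j}\mathbf 1[\hat X_\sigma\sim z,\ \hat s_\sigma=\pm1]\,d\sigma,\qquad\lambda_j=\lambda_j^++\lambda_j^-\le\Lambda .
\]
For the chain started at $(v,+1)$ at time $0$ and a \emph{lag} $k\ge0$ put $\eta_k^\pm(v,z)=\mathbb E_v\lambda_k^\pm(z)$ and $\eta_k=\eta_k^++\eta_k^-\le\Lambda$. We record three properties.

\emph{Mass.} Since $\mu|_A$ is invariant for $\hat X$, for every $k\ge0$
\begin{equation}\label{eq:mass}
\frac1a\iint_{A\times A}\eta_k\,d\mu\,d\mu=\frac1a\int_A\Lambda\,\frac{d_z^A}{d_z}\,d\mu(z)=\Lambda\varrho=:\bar\lambda\ \ge\ \frac1{6L^2}.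
\end{equation}

\emph{Sign.} We have $\eta_k^+-\eta_k^-=(d_z^A/d_z)\int_{\text{block }k}Q_\sigma\nu_z(v)\,d\sigma$. For $1\le k\le\epsilon^{-4}$, Lemma~\ref{lem:kernel} bounds the modulus by $16C_1L^3/(k^2\Lambda)+2\Lambda\epsilon^{10}$. As $\Lambda\ge cL$, $\epsilon^{10}\le\epsilon^2/k^2$ and $2\Lambda\epsilon^2\le1$, there is $C_2\ge1$ with
\begin{equation}\label{eq:sign}
|\eta_k^+-\eta_k^-|\le C_2L^2/k^2\quad\text{on }A\times A\qquad(1\le k\le\epsilon^{-4}).
\end{equation}

\emph{Reversal.} By Lemma~\ref{lem:trace}(b), (F2) and the symmetry $s\mapsto-s$: given $(Y_b,\hat s_{b\Lambda})=(v,s_0)$, the future of $b\Lambda$ and the past read backwards, with parities multiplied by $s_0$, are independent copies of the chain started at $(v,+1)$. Block $k$ of the backward copy is block $b-k-1$, and its position at time $u\Lambda$ is $Y_{b-u}$.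

The \emph{load} of block $j$ is the expected number of retained detections in it, given the path:
\[
\Xi_j=\int_A\lambda_j(z)\,d\mu(z)=\int_{\text{block }j}\xi(\hat X_\sigma)\,d\sigma,\qquad\xi(x)=\int_{A\cap\Gamma(x)}\frac{d\mu(z)}{d_z}.
\]
The function $\xi$ may be large at some vertices, but the walk cannot collect much of it.

\begin{lemma}\label{lem:load}
Let $\Lambda'=2(\Lambda+1)\lceil20L\rceil$. For every starting law, $\mathbb E[\Xi_0;\Xi_0>\Lambda']\le\epsilon^{12}$.
\end{lemma}

\begin{proof}
Let $u(x)=1/d_x\in(0,1]$ on $A$. Since $\bar u\ge0$ on $V$ and $\bar u=u$ on $A$, we have $-\mathcal L_0u(x)=\sum_{y\sim x}\mu(y)\bar u(y)-d_xu(x)\ge\xi(x)-1$. Dynkin's formula gives $\mathbb E_x\int_0^\Lambda\xi(\hat X_\sigma)\,d\sigma\le\Lambda+\mathbb E_xu(\hat X_\Lambda)-u(x)\le\Lambda+1$. This is why the coin has bias $1/d_z$ rather than $1/d_z^A$.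

Put $c_0=2(\Lambda+1)$. By Markov's inequality, from every starting point $\int_0^\sigma\xi(\hat X)$ reaches $c_0$ within local time $\Lambda$ with probability at most $\frac12$. If $\Xi_0>jc_0$, this continuous functional passes from $(i-1)c_0$ to $ic_0$ within time $\Lambda$ for $i=1,\dots,j$, so the strong Markov property gives $\mathbb P(\Xi_0>jc_0)\le2^{-j}$. With $j_0=\lceil20L\rceil$,
\[
\mathbb E[\Xi_0;\Xi_0>j_0c_0]\le\sum_{j\ge j_0}c_0(j+1)2^{-j}=2c_0(j_0+2)2^{-j_0}\le\mathrm{Pol}\cdot\epsilon^{20}\le\epsilon^{12}.\qedhere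
\]
\end{proof}

\subsection{High and low scales}

Where $\eta_k(v,z)$ is much larger than the bound \eqref{eq:sign}, both $\eta_k^+$ and $\eta_k^-$ are close to $\eta_k/2$: a detection at lag $k$ is about equally likely to have either parity. By \eqref{eq:mass} the average of $\eta_k$ over $A\times A$ is $\bar\lambda/a$, so this happens for most of the mass once $k^2\ge\mathrm{Pol}\cdot a$. One would then count pairs of opposite detections at distance about $\sqrt a$ blocks, which is the birthday count. The second moment of this count can be too large, because detections of a point may cluster at shorter lags. But if $\eta_k\gg k^{-2}$ at a shorter lag $k$, parity is already balanced at that lag and a shorter window works; and if $\eta_k\lesssim k^{-2}$ at all shorter lags, clustering contributes only $\sum_kk\cdot k^{-2}$, a logarithm. So we look for a scale at which the kernel is high while it is low at all smaller scales.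

Let $M\ge1$ be the least integer with $4^M\ge2(M+1)C_2L^2a/\bar\lambda$. The right side is at most $\mathrm{Pol}/\epsilon$ for $M\le2L$, while $4^{\lfloor2L\rfloor}\ge4\epsilon^{-4}$; so $M\le2L$. By minimality (or $4\le4a$ if $M=1$),
\begin{equation}\label{eq:M}
4^M\le\mathrm{Pol}\cdot a,\qquad\text{and hence}\qquad2^{M+1}\le\epsilon^{-4}.
\end{equation}
For $0\le m\le M$ let
\[
\mathcal K_m=\{2^m,\dots,2^{m+1}-1\},\qquad\theta^*=(M+1)C_2L^2\ge1,\qquad\theta_m=\theta^*4^{-m}.
\]
By \eqref{eq:sign}, $|\eta_k^+-\eta_k^-|\le\theta_m/(M+1)$ for $k\in\mathcal K_m$. Let $k_0,\dots,k_M$ be independent uniform lags $k_m\in\mathcal K_m$, independent of the chain. For $z\in A$, scale $m$ is \emph{high} if $\eta_{k_m}(Y_{-k_m},z)>\theta_m$ and \emph{low} otherwise. For an event $\mathcal A=\mathcal A(z)$ depending on $z$, the path and the lags, let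
\[
\mathbb W[\mathcal A]=\frac1{\bar\lambda}\,\mathbb E\int_A\lambda_0(z)\,\mathbf 1_{\mathcal A(z)}\,d\mu(z).
\]
By \eqref{eq:mass}, $\mathbb W$ is a probability measure; it describes what a typical retained detection in block $0$ sees. Put $S_m=\mathbb W[\text{some scale }m'\le m\text{ is high}]$ and $S_{-1}=0$. Since $\mathbb E[\lambda_0(z)\mid Y_{-k}=v]=\eta_k(v,z)$,
\[
\mathbb W[\text{scale }M\text{ is low}]\le\frac1{\bar\lambda}\cdot\frac1a\iint_{A\times A}\theta_M\,d\mu\,d\mu=\frac{\theta_Ma}{\bar\lambda}\le\frac12,\qquad\text{so}\qquad S_M\ge\frac12 .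
\]
Moreover $\mathbb W[\Xi_0>\Lambda']=\mathbb E[\Xi_0;\Xi_0>\Lambda']/\bar\lambda\le6L^2\epsilon^{12}\le\epsilon^{10}$ by Lemma~\ref{lem:load}.

Fix $m$, lags $k_0,\dots,k_{m-1}$ and $k\in\mathcal K_m$; note $k-k_{m'}\ge1$ for $m'<m$. For the chain started at $(v,+1)$, call block $k$ \emph{regular for $z$} if $\Xi_k\le\Lambda'$ and $\eta_{k_{m'}}(Y_{k-k_{m'}},z)\le\theta_{m'}$ for all $m'<m$. Put
\[
\eta_k^{\mathrm{reg},\pm}(v,z)=\mathbb E_v[\lambda_k^\pm(z);\ \text{block $k$ is regular for }z],\qquad\beta_k=\min(\eta_k^{\mathrm{reg},+},\eta_k^{\mathrm{reg},-}),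
\]
$\eta_k^{\mathrm{reg}}=\eta_k^{\mathrm{reg},+}+\eta_k^{\mathrm{reg},-}$ and $\eta_k^{\mathrm{irr}}=\eta_k-\eta_k^{\mathrm{reg}}$; the dependence on $k_0,\dots,k_{m-1}$ is suppressed. Let $\mathcal H_{m,k}=\{(v,z)\in A\times A:\eta_k(v,z)>\theta_m\}$, and for a family $\varphi=(\varphi_k)$ of functions on $A\times A$ let
\[
\mathcal I_m(\varphi)=\frac1{a\bar\lambda}\,\mathbb E\iint_{\mathcal H_{m,k_m}}\varphi_{k_m}\,d\mu\,d\mu ,
\]
the expectation being over the lags.

The difficulty is that regularity restricts the path, and the restricted kernel $\eta^{\mathrm{reg}}$ may be unbalanced although $\eta$ is balanced. This can happen only if the discarded part $\eta^{\mathrm{irr}}$ is about as large as the regular part, and then about half of the mass $S_m$ is already present in $S_{m-1}$. Descending one scale thus halves the mass and also halves the length of the window, so nothing is lost per unit of time. The factor $M+1$ in $\theta^*$ keeps the loss per scale at $2(1+O(1/M))$, so that the errors multiply to a constant.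

\begin{lemma}\label{lem:scale}
Let $\gamma=\frac1{16(M+1)}$. There is $m\in\{0,\dots,M\}$ with $S_m\ge2^{-(M-m)}/16$ and $\mathcal I_m(\beta)\ge\gamma S_m$.
\end{lemma}

\begin{proof}
If $\beta=\eta^{\mathrm{reg},-}\le\eta^{\mathrm{reg},+}$, then $\eta^{\mathrm{reg}}-\beta=\eta^{\mathrm{reg},+}\le\eta^+\le\eta^-+|\eta^+-\eta^-|\le\beta+\eta^{\mathrm{irr}}+|\eta^+-\eta^-|$; the other case follows by exchanging the signs. On $\mathcal H_{m,k}$ we have $|\eta_k^+-\eta_k^-|\le\eta_k/(M+1)$, so
\begin{equation}\label{eq:split}
\mathcal I_m(\eta^{\mathrm{reg}})\le\mathcal I_m(\eta^{\mathrm{irr}})+2\,\mathcal I_m(\beta)+\mathcal I_m(\eta)/(M+1).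
\end{equation}
Condition on the lags and on $Y_{-k_m}$, which has law $\mu|_A/a$, and shift time by $k_m$ blocks. Regularity of block $k_m$ becomes the event $\mathcal R$ that all scales $m'<m$ are low and $\Xi_0\le\Lambda'$. Therefore
\begin{align*}
\mathcal I_m(\eta)&=\mathbb W[m\text{ high}]\le S_m,\\
\mathcal I_m(\eta^{\mathrm{irr}})&=\mathbb W[m\text{ high},\ \mathcal R\text{ fails}]\le S_{m-1}+\epsilon^{10},\\
\mathcal I_m(\eta^{\mathrm{reg}})&=\mathbb W[m\text{ high},\ \mathcal R]\ge\mathbb W[m\text{ high, all }m'<m\text{ low}]-\epsilon^{10}=S_m-S_{m-1}-\epsilon^{10}.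
\end{align*}
Inserting these in \eqref{eq:split} gives $\frac M{M+1}S_m\le2\bigl(S_{m-1}+\mathcal I_m(\beta)+\epsilon^{10}\bigr)$.

Suppose $\mathcal I_m(\beta)<\gamma S_m$ and $\epsilon^{10}\le\gamma S_m$. Since $\frac{M+1}M\le2$,
\begin{equation}\label{eq:descent}
S_{m-1}\ge\frac{S_m}2\cdot\frac M{M+1}\Bigl(1-4\gamma\,\frac{M+1}M\Bigr)\ge\frac{S_m}2\cdot\frac M{M+1}\Bigl(1-\frac1{2(M+1)}\Bigr).
\end{equation}
Start at $m=M$ and decrease $m$ as long as $\mathcal I_m(\beta)<\gamma S_m$. By induction, every $m\ge0$ that is reached satisfies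
\[
S_m\ge\frac12\,2^{-(M-m)}\Bigl(\frac M{M+1}\Bigr)^M\Bigl(1-\frac1{2(M+1)}\Bigr)^M\ge\frac{2^{-(M-m)}}{4e}\ge\frac{2^{-(M-m)}}{16};
\]
here the condition $\epsilon^{10}\le\gamma S_m$ needed for the next step holds because $\gamma S_m\ge\epsilon^4/(256(M+1))$ by \eqref{eq:M}. The descent stops at some $m\ge0$, since otherwise \eqref{eq:descent} with $m=0$ would give $S_{-1}>0$.
\end{proof}

Fix this $m$ and put $g=2^m=|\mathcal K_m|$. We now fix the smaller lags and the size of $\eta$. We have $\mathcal I_m(\beta-\frac\gamma2\eta)\ge\gamma S_m-\frac\gamma2S_m=\frac\gamma2S_m$. Fix values of $k_0,\dots,k_{m-1}$ for which the conditional average over $k_m$ is at least $\frac\gamma2S_m$. Removing the points with $\beta_k<\frac\gamma2\eta_k$ and then dropping the term $-\frac\gamma2\eta_k$ only increases the integral, so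
\[
\sum_{k\in\mathcal K_m}\frac1a\iint\mathbf 1\bigl[\eta_k>\theta_m,\ \beta_k\ge\tfrac\gamma2\eta_k\bigr]\,\beta_k\,d\mu\,d\mu\ge\frac{g\bar\lambda\gamma S_m}2 .
\]
The values of $\eta_k$ here lie in $(\theta_m,\Lambda]$ with $\theta_m\ge4^{-M}\ge2^{-4L}$, which is covered by at most $CL$ intervals $(h,2h]$ with $h=2^j\theta_m$, $j\ge0$. So for one such $h$, with $\mathcal T_k=\{(v,z):h<\eta_k\le2h,\ \beta_k\ge\frac\gamma2\eta_k\}$,
\begin{equation}\label{eq:Sigma}
\Sigma:=\sum_{k\in\mathcal K_m}\frac1a\iint_{\mathcal T_k}\beta_k\,d\mu\,d\mu\ge\frac{gS_m}{\mathrm{Pol}},\qquad g^2h\ge g^2\theta_m=\theta^*\ge1 .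
\end{equation}

\section{Opposite detections in a window}\label{sec:window}

Consider the \emph{window} formed by blocks $0,\dots,6g-1$, of local length $\omega=6g\Lambda$. We count detections of one pool point $z$ in two blocks placed symmetrically about a boundary $b$. By Reversal both blocks then have the same kernel $\eta_k(Y_b,z)$ as seen from $b$, and the information in \eqref{eq:Sigma}, which concerns one kernel, applies to both.

Let $\Lambda''=4\Lambda'+1$. Block $j$ is \emph{tame} if $\Xi_j\le\Lambda'$ and at most $\Lambda''$ pool points have retained detections in it. Let $\mathcal Z_j$ be the set of these points if block $j$ is tame and $\mathcal Z_j=\emptyset$ otherwise, so $|\mathcal Z_j|\le\Lambda''$. For $z\in Z$ and $s=\pm1$: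
\begin{itemize}
\item $D_j^{\mathrm R,s}(z)$ is the indicator that block $j$ is tame, $z$ has a retained detection of parity $s$ in it, and $\eta_{k_{m'}}(Y_{j-k_{m'}},z)\le\theta_{m'}$ for all $m'<m$;
\item $D_i^{\mathrm L,s}(z)$ is the indicator that block $i$ is tame, $z$ has a retained detection of parity $s$ in it, and $\eta_{k_{m'}}(Y_{i+1+k_{m'}},z)\le\theta_{m'}$ for all $m'<m$.
\end{itemize}
Put $D^{\mathrm R}=\max_sD^{\mathrm R,s}$ and $D^{\mathrm L}=\max_sD^{\mathrm L,s}$. A \emph{pair} is $p=(i,j)=(b-k-1,\,b+k)$ with $2g\le b<4g$ and $k\in\mathcal K_m$; see Figure~\ref{fig:pair}. The pair determines $(b,k)$, there are $2g^2$ pairs, and $0\le i<j<6g$. Since $k_{m'}<g\le k$, we have $i+1+k_{m'}<b<j-k_{m'}$: apart from the pool, $D_i^{\mathrm L,s}$ depends only on local times in $[i\Lambda,b\Lambda)$ and $D_j^{\mathrm R,s}$ only on times in $(b\Lambda,(j+1)\Lambda)$. Define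
\[
J=\sum_{z\in Z}\sum_p\mathbf 1[(Y_b,z)\in\mathcal T_k]\sum_{s=\pm1}D_i^{\mathrm L,s}(z)D_j^{\mathrm R,-s}(z),
\]
\[
U_p(z)=\mathbf 1[(Y_b,z)\in\mathcal T_k]\,D_i^{\mathrm L}(z)D_j^{\mathrm R}(z),\qquad U_p=\sum_{z\in Z}U_p(z),\qquad\bar J=\sum_pU_p .
\]
Then $J\le2\bar J$, and if $J>0$ some pool point is detected with both parities within the window.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.48cm,y=1cm]
\fill[gray!45] (3,0) rectangle (4,0.35);
\fill[gray!45] (16,0) rectangle (17,0.35);
\draw (0,0)--(24,0);
\foreach \x in {0,...,24} \draw (\x,-0.06)--(\x,0.06);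
\draw[thick] (10,-0.2)--(10,0.55);
\foreach \x in {5,7,13,15} \fill (\x,0) circle (2pt);
\node at (3.5,0.6) {$i$}; \node at (16.5,0.6) {$j$}; \node at (10,0.75) {$b$};
\node at (0,-0.35) {$0$}; \node at (24,-0.35) {$6g$};
\draw[<->] (4,-0.5)--(10,-0.5); \node at (7,-0.75) {$k$};
\draw[<->] (10,-0.5)--(16,-0.5); \node at (13,-0.75) {$k$};
\end{tikzpicture}
\caption{A pair of blocks $i=b-k-1$ and $j=b+k$ (shaded), symmetric about the block boundary $b$, in a window of $6g$ blocks; here $g=4$, $b=10$, $k=6$. The dots are the boundaries $i+1+k_{m'}$ and $j-k_{m'}$, for smaller lags $k_0=1$ and $k_1=3$, from which the shaded blocks are required to have a low detection kernel.}\label{fig:pair}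
\end{figure}

\begin{proposition}\label{prop:window}
$\pi_0:=\mathbb P(J>0)\ge2^{-(M-m)}/\mathrm{Pol}$.
\end{proposition}

\subsection{First moments}

\begin{lemma}\label{lem:first}
$\displaystyle\mathbb EJ\ge\frac{g\gamma h}{(1+\Lambda)^2}\,\Sigma$ and $\displaystyle\mathbb E\bar J\le\frac{8gh}\gamma\,\Sigma$.
\end{lemma}

\begin{proof}
By (F4) it suffices to treat, for each pair $p$, an extra pool point at $z\in A$ with its own clock and coins, the pool being $Z\cup\{z\}$. Condition on the trace path and suppose $\Xi_i,\Xi_j\le\Lambda'$. The expected number of points of $Z$ with a retained detection in block $i$ is $\int_A(1-e^{-\lambda_i})\,d\mu\le\Xi_i\le\Lambda'$, so this number exceeds $4\Lambda'$ with probability at most $\frac14$, and the same holds for block $j$. So with probability at least $\frac12$, independently of the detections of the extra point, both blocks are tame for $Z\cup\{z\}$. The extra point is detected with parity $s$ in block $i$ and parity $-s$ in block $j$ with probability $(1-e^{-\lambda_i^s})(1-e^{-\lambda_j^{-s}})\ge\lambda_i^s\lambda_j^{-s}/(1+\Lambda)^2$.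

Now condition only on $(Y_b,\hat s_{b\Lambda})=(v,s_0)$. The conditions on the path in $D_j^{\mathrm R}$ say that block $k$ of the forward copy is regular for $z$. Block $i$ is block $k$ of the backward copy, whose position at time $(k-k_{m'})\Lambda$ is $Y_{b-k+k_{m'}}=Y_{i+1+k_{m'}}$; so the conditions on the path in $D_i^{\mathrm L}$ say that block $k$ of the backward copy is regular for $z$. The copies are independent, so the expectation of $\lambda_i^s\lambda_j^{-s}$ on these conditions is $\eta_k^{\mathrm{reg},ss_0}\,\eta_k^{\mathrm{reg},-ss_0}(v,z)$, and the sum over $s$ is $2\eta_k^{\mathrm{reg},+}\eta_k^{\mathrm{reg},-}$. On $\mathcal T_k$ we have $\eta_k^{\mathrm{reg},+}\eta_k^{\mathrm{reg},-}\ge\beta_k^2\ge\frac\gamma2h\beta_k$. As $Y_b$ has law $\mu|_A/a$ and $b$ takes $2g$ values,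
\[
\mathbb EJ\ge2g\sum_{k\in\mathcal K_m}\frac1a\iint_{\mathcal T_k}\frac12\cdot\frac{2\eta_k^{\mathrm{reg},+}\eta_k^{\mathrm{reg},-}}{(1+\Lambda)^2}\,d\mu\,d\mu\ge\frac{g\gamma h}{(1+\Lambda)^2}\,\Sigma .
\]
For $\bar J$, bound $D_i^{\mathrm L}(z)D_j^{\mathrm R}(z)$ by the indicator that $z$ has retained detections in both blocks. Given the path this has probability at most $\lambda_i(z)\lambda_j(z)$, whose expectation given $Y_b=v$ is $\eta_k(v,z)^2\le2h\cdot\frac2\gamma\beta_k$ on $\mathcal T_k$. Summing over the $2g$ values of $b$ and over $k$ gives the claim.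
\end{proof}

With \eqref{eq:Sigma} this yields
\begin{equation}\label{eq:firstcons}
\mathbb EJ\ge\mathbb E\bar J/\mathrm{Pol},\qquad\mathbb EJ\ge g^2hS_m/\mathrm{Pol}.
\end{equation}

\subsection{Second moment}

For an integer $u$ let $\mathcal F_u$ be generated by the positions of $Z$, by $(Y_u,\hat s_{u\Lambda})$, and by the trace path and the retained detections before local time $u\Lambda$; let $\mathcal G_u$ be defined with ``from $u\Lambda$ on'' in place of ``before $u\Lambda$''. Given $\mathcal F_u$ the path after $u\Lambda$ is the chain started at $(Y_u,\hat s_{u\Lambda})$, so a point $z\in Z$ has a retained detection in block $u+k$ with conditional probability at most $\eta_k(Y_u,z)$. By Reversal the same bound holds for block $u-k-1$ given $\mathcal G_u$. Put $\vartheta(0)=1$ and $\vartheta(\Delta)=\min(1,144\,\theta^*/\Delta^2)$ for $\Delta\ge1$.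

\begin{lemma}\label{lem:cond}
Let $p=(i,j)$ be a pair with parameters $(b,k)$, let $z\in Z$ and $0\le u\le6g$.
\begin{itemize}
\item[(a)] $\mathbb P\bigl((Y_b,z)\in\mathcal T_k,\ D_j^{\mathrm R}(z)=1\mid\mathcal F_b\bigr)\le2h$.
\item[(b)] $\mathbb P(D_j^{\mathrm R}(z)=1\mid\mathcal F_u)\le\vartheta(j-u)$ if $u\le j$.
\item[(c)] $\mathbb P(D_i^{\mathrm L}(z)=1\mid\mathcal G_u)\le\vartheta(u-i-1)$ if $u\ge i+1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The probability is at most $\mathbf 1[(Y_b,z)\in\mathcal T_k]\,\eta_k(Y_b,z)\le2h$.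

(b) Let $\Delta=j-u\le6g$. If $\Delta\le1$, or if $m=0$ (then $\Delta\le6$ and $144\theta^*/36\ge1$), we have $\vartheta(\Delta)=1$. Let $m\ge1$, $\Delta\ge2$ and $m'=\min(m-1,\lfloor\log_2\Delta\rfloor-1)\ge0$. Then $k_{m'}<2^{m'+1}\le\Delta$, so $u':=j-k_{m'}\ge u$. The event $D_j^{\mathrm R}(z)=1$ requires $\eta_{k_{m'}}(Y_{u'},z)\le\theta_{m'}$, which is $\mathcal F_{u'}$-measurable, and a detection in block $j$; so its probability given $\mathcal F_{u'}$, and hence given $\mathcal F_u$, is at most $\theta_{m'}=\theta^*4^{-m'}$. Finally either $2^{m'}\ge\Delta/4$ or $2^{m'}=g/2\ge\Delta/12$.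

(c) Let $\Delta=u-i-1$, choose $m'$ as in (b) and put $u'=i+1+k_{m'}\le u$. Block $i$ is block $u'-k_{m'}-1$, and $\mathcal G_{u'}\supseteq\mathcal G_u$; the argument of (b) applies with $\mathcal G_{u'}$ in place of $\mathcal F_{u'}$.
\end{proof}

\begin{lemma}\label{lem:second}
$\mathbb E\bar J^2\le\mathrm{Pol}\cdot g^2h\ \mathbb E\bar J$.
\end{lemma}

\begin{proof}
Write $\mathbb E\bar J^2=\sum_{p,p'}\mathbb E[U_pU_{p'}]$ over ordered pairs $p=(i,j)$, $p'=(i',j')$ with parameters $(b,k)$, $(b',k')$. By symmetry this is at most twice the sum over $(p,p')$ with $i\le i'$. Let $\Delta_1=i'-i$ and $\Delta_2=|j'-j|$. Note that $U_p$ is measurable with respect to both $\mathcal F_{j+1}$ and $\mathcal G_i$, that $\mathcal Z_u$ is measurable with respect to both $\mathcal F_{u+1}$ and $\mathcal G_u$, and that $U_p(z)=1$ implies $z\in\mathcal Z_i\cap\mathcal Z_j$.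

In each case below we keep one of $U_p,U_{p'}$ and condition on a $\sigma$-field $\mathcal F$ that determines it and also one block of the other pair. That block leaves at most $\Lambda''$ candidates for the second pool point, and each must be detected once more, in the block not yet seen. Formally: if $U_p$ and $\mathcal Z_u$ are $\mathcal F$-measurable and $U_{p'}(z')\le\mathbf 1[z'\in\mathcal Z_u]\,D(z')$ with $\mathbb E[D(z')\mid\mathcal F]\le\theta$ for all $z'\in Z$, then $\mathbb E[U_pU_{p'}]\le\Lambda''\theta\,\mathbb EU_p$; likewise with $p$ and $p'$ exchanged.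
\begin{enumerate}
\item $p=p'$. Here $U_p\le|\mathcal Z_i|\le\Lambda''$, so $\mathbb EU_p^2\le\Lambda''\,\mathbb EU_p$.
\item $i'\ge j$. Then $j+1\le i'+1\le b'$. Keep $U_p$; take $\mathcal F_{b'}$, $\mathcal Z_{i'}$ and $D(z')=\mathbf 1[(Y_{b'},z')\in\mathcal T_{k'}]D_{j'}^{\mathrm R}(z')$. Lemma~\ref{lem:cond}(a) gives the bound $2h\Lambda''\,\mathbb EU_p$.
\item $i'<j<j'$ and $\Delta_2\ge\Delta_1$. Keep $U_p$; take $\mathcal F_{j+1}$, $\mathcal Z_{i'}$ and $D=D_{j'}^{\mathrm R}$. Lemma~\ref{lem:cond}(b) gives $\Lambda''\vartheta(\Delta_2-1)\,\mathbb EU_p$.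
\item $j'<j$ and $\Delta_2\ge\Delta_1$. Then $i\le i'<j'$. Keep $U_{p'}$; take $\mathcal F_{j'+1}$, $\mathcal Z_i$ and $D=D_j^{\mathrm R}$. Lemma~\ref{lem:cond}(b) gives $\Lambda''\vartheta(\Delta_2-1)\,\mathbb EU_{p'}$.
\item $i'<j$ and $\Delta_1>\Delta_2$. Then $i<i'$. Keep $U_{p'}$; take $\mathcal G_{i'}$, $\mathcal Z_j$ and $D=D_i^{\mathrm L}$. Lemma~\ref{lem:cond}(c) gives $\Lambda''\vartheta(\Delta_1-1)\,\mathbb EU_{p'}$.
\end{enumerate}
The cases are exhaustive: if $p\ne p'$, $i'<j$ and $\Delta_2\ge\Delta_1$, then $\Delta_2\ge1$, which is case 3 or 4. In case 2 there are at most $2g^2$ choices of $p'$ for each $p$. In cases 3--5 the bound is $\Lambda''\vartheta(\Delta-1)$ times the mean of the kept variable, with $\Delta=\max(\Delta_1,\Delta_2)\in[1,6g]$; for a given kept pair and given $\Delta$ there are at most $(2\Delta+1)^2-(2\Delta-1)^2=8\Delta$ other pairs, each in at most two orders. Therefore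
\[
\mathbb E\bar J^2\le2\Lambda''\Bigl(1+4g^2h+16\sum_{\Delta=1}^{6g}\Delta\,\vartheta(\Delta-1)\Bigr)\mathbb E\bar J .
\]
For $\Delta\ge2$, $\Delta\,\vartheta(\Delta-1)\le288\,\theta^*/(\Delta-1)$, so the sum is at most $1+288\,\theta^*(1+\ln(6g))\le C\theta^*L$. Since $1\le\theta^*\le g^2h$ by \eqref{eq:Sigma} and $\Lambda''\le\mathrm{Pol}$, the lemma follows.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:window}]
By (F5), $J\le2\bar J$, Lemma~\ref{lem:second}, \eqref{eq:firstcons} and Lemma~\ref{lem:scale},
\[
\pi_0\ge\frac{(\mathbb EJ)^2}{4\,\mathbb E\bar J^2}\ge\frac{\mathbb EJ}{\mathbb E\bar J}\cdot\frac{\mathbb EJ}{\mathrm{Pol}\cdot g^2h}\ge\frac{S_m}{\mathrm{Pol}}\ge\frac{2^{-(M-m)}}{\mathrm{Pol}}.\qedhere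
\]
\end{proof}

\section{From local time to real time}\label{sec:real}

Proposition~\ref{prop:window} concerns a window of fixed local length started in $A$; a trial has fixed real length and a uniform start in $V$. The link is an exact formula for the real time spent anywhere per unit of local time. Let $V_A$ be the union of the components of $G$ that meet $A$.

\begin{lemma}\label{lem:occ}
For $F:V\to[0,\infty)$ and $\sigma\ge0$, $\displaystyle\int_Ad\mu(x)\,\mathbb E_x\int_0^{R(\sigma)}F(X_r)\,dr=\sigma\int_{V_A}F\,d\mu$.
\end{lemma}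

\begin{proof}
The left side is $\int F\,d\nu$ for a measure $\nu$ supported on $V_A$, finite because $\mathbb E_xR(\sigma)<\infty$. Let $\mathsf G$ be the generator of $X$. Dynkin's formula at $R(\sigma)$ and the invariance of $\mu|_A$ for $\hat X$ give $\int\mathsf Gu\,d\nu=\int_A\bigl(\mathbb E_xu(\hat X_\sigma)-u(x)\bigr)d\mu(x)=0$ for all $u:V\to\mathbb R$. So $\nu$ is invariant for $X$. The uniform measure $\mu$ is invariant too, as the rates are symmetric, so $\nu$ is a multiple of $\mu$ on each component. For $F$ supported in $A$, $\int_0^{R(\sigma)}F(X_r)\,dr=\int_0^\sigma F(\hat X_{\sigma'})\,d\sigma'$, so $\nu=\sigma\mu$ on $A$. Each component in $V_A$ meets $A$, so each multiple is $\sigma$.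
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:trial}]
\emph{The time per success.} By Proposition~\ref{prop:window}, $\omega=6\cdot2^m\Lambda$, \eqref{eq:M}, $a=\alpha N$ and $\alpha\delta\ge\epsilon/L^2$,
\begin{equation}\label{eq:time}
\frac{\omega N}{a\pi_0}\le\mathrm{Pol}\cdot2^m\,2^{M-m}\,\frac Na\le\mathrm{Pol}\cdot\frac N{\sqrt a}=\frac{\mathrm{Pol}}{\sqrt{\alpha\delta}}\le\mathrm{Pol}\cdot\epsilon^{-1/2}.
\end{equation}
The scale $m$ has canceled.

\emph{Choice of $t$.} Start $(X,s)$ from $(\mu|_A/a)\times$uniform, with an independent pool, clocks and coins, and run it forever. Window $\iota\ge0$ is the local time interval $[\iota\omega,(\iota+1)\omega)$, which occupies real time $[R(\iota\omega),R((\iota+1)\omega))$. Let $J_\iota$ be the variable $J$ of this window and $\rho_\iota$ its real duration. The variable $J_\iota$ depends only on the pool and on the trace path and retained detections in the window, so $\mathbb P(J_0>0)=\pi_0$. The state at $R(\iota\omega)$ again has law $(\mu|_A/a)\times$uniform, and the pool and the clocks shifted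 by $R(\iota\omega)$ are independent of the path with unchanged law; by the strong Markov property, $(J_\iota,\rho_\iota)$ has the law of $(J_0,\rho_0)$. Lemma~\ref{lem:occ} with $F=1$ gives $\mathbb E\rho_0\le\omega N/a$, and $\rho_0\ge\omega\ge1$. By Markov's inequality, $\mathbb P\bigl(J_0>0,\ 1\le\rho_0\le2\omega N/(a\pi_0)\bigr)\ge\pi_0/2$. By \eqref{eq:time} this range of $\rho_0$ is covered by $O(L)$ intervals $[t/2,t)$ with $t$ a power of two and $2\le t\le4\omega N/(a\pi_0)$. So for one such $t$ a window is \emph{good}, meaning $J_\iota>0$ and $\rho_\iota\in[t/2,t)$, with probability at least $\pi_1:=\pi_0/(CL)$.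

\emph{Averaging over starting times.} Let $f(x)$ be the probability that $\mathrm{Trial}(N,2t)$ succeeds when started at $x\in V$; a global change of sign of the parities does not affect success. Let $\mathcal S_r$ be the event that some pool point is detected with both parities in real time $[r,r+2t]$. The pool and the clocks after $r$ are independent of the path up to $r$, so $\mathbb P(\mathcal S_r\mid\text{path up to }r)=f(X_r)$. Fix $K\ge1$. The event $\{r\le R(K\omega)\}$ equals $\{\operatorname{loc}(r)\le K\omega\}$ and is determined by the path up to $r$. Hence, by Lemma~\ref{lem:occ},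
\[
\mathbb E\int_0^{R(K\omega)}\mathbf 1[\mathcal S_r]\,dr=\mathbb E\int_0^{R(K\omega)}f(X_r)\,dr=\frac{K\omega}a\int_{V_A}f\,d\mu .
\]
If a good window starts at real time $r_0$, it ends before $r_0+t$, so it is contained in $[r,r+2t]$ for every $r\in(r_0-t/2,r_0]$, and $\mathcal S_r$ occurs for these $r$. Good windows last at least $t/2$, so these intervals are disjoint for different good windows, and for all good windows among the first $K$, except the earliest, they lie in $[0,R(K\omega))$. So the left side is at least $\frac t2(K\pi_1-1)$. Letting $K\to\infty$,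
\[
\frac1N\int_Vf\,d\mu\ge\frac{a\,t\,\pi_1}{2\omega N}=\frac t{2CL}\cdot\frac{a\pi_0}{\omega N}.
\]
The left side is the success probability of $\mathrm{Trial}(N,2t)$ from a uniform start. By \eqref{eq:time} it is at least $t\sqrt\epsilon/\Pi$, and $t\le\Pi\epsilon^{-1/2}$, for a suitable $\Pi=L^C$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}. Of the numerical hypotheses of Proposition~\ref{prop:trial}, $\delta\ge\epsilon/4$ was used only through $a\le4/\epsilon$, which bounds the number of scales; $\kappa\le L^2$ only in \eqref{eq:rho}; and $\alpha\delta\ge\epsilon/L^2$ only in the last step of \eqref{eq:time}. The proposition does not assume that $G$ is far from bipartite, which gives a better bound when the core is dense.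

\begin{remark}[denser cores]
Let $G$ contain a $(\delta,\kappa)$-core $A$ with $|A|=\alpha n$, $\delta\le1$, $\alpha\delta\le\epsilon_0$ and $1\le\kappa\le(1+\log_2\frac1{\alpha\delta})^2$. Then, knowing $\delta$ and $\alpha\delta$, one finds an odd closed walk with probability at least $2/3$ using $\delta^{-1}(\alpha\delta)^{-1/2}(\log\frac1{\alpha\delta})^{O(1)}$ queries. Indeed, Proposition~\ref{prop:trial} applies with $\epsilon:=\alpha\delta\le\delta$; run only the trials with $N=1/\delta$, truncated as in the proof of Theorem~\ref{thm:main}. For example, in a clique on $s\ge4$ vertices together with isolated vertices, the clique is a core with $\alpha=s/n$, $\delta=s/(8n)$, $\kappa=1$: no edge leaves it, and for $|S|=j$,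
\[
\operatorname{bad}_A(S,\chi)\ge\frac{j^2}4-\frac j2+j(s-j)=j\Bigl(s-\frac{3j}4-\frac12\Bigr)\ge j\Bigl(\frac s4-\frac12\Bigr)\ge\frac{js}8 .
\]
For $s=\Theta(\sqrt\epsilon\,n)$ the bound is $\tilde O(\epsilon^{-1})$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{survey}
\emph{Algorithmic and Analysis Techniques in Property Testing},
\texttt{https://www.wisdom.weizmann.ac.il/\~{}oded/X/fnt-tcs-pt-techniques.pdf}.
\end{thebibliography}
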